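\title{The poset of elementary abelian $p$-subgroups of a solvable group need not be a wedge of spheres}

\begin{abstract}
For a finite group $G$ and a prime $p$, let $A_p(G)$ be the poset of nontrivial elementary abelian $p$-subgroups of $G$. For every prime $p$ we construct a finite solvable group $G$, a split extension of an elementary abelian $q$-group by a $p$-group of class at most $2$, such that the integral homology of $A_p(G)$ contains an element of order $2$. Hence $A_p(G)$ is not homotopy equivalent to a wedge of spheres. More generally, every sufficiently high suspension of a nonempty finite simplicial complex is a wedge summand of $A_p(G)$ for a group $G$ of this form. The proof splits $A_p(G)$ into suspensions of upper intervals of $A_p(G/O_{p'}(G))$. The same splitting gives a criterion for $A_p(G)$ to be a wedge of spheres, and shows that it is one when the solvable group $G$ has $p$-rank at most $3$.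
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and $p$ a prime dividing $|G|$. Let $A_p(G)$ be the poset, ordered by inclusion, of the nontrivial elementary abelian $p$-subgroups of $G$; it is nonempty. Topological notions for a finite poset $X$ refer to its \emph{order complex} $\Delta(X)$, the simplicial complex whose simplices are the nonempty chains of $X$. Quillen proved that $A_p(G)$ is homotopy equivalent to the poset $S_p(G)$ of all nontrivial $p$-subgroups of $G$. We say that a space is homotopy equivalent to a \emph{wedge of spheres} if it is homotopy equivalent to $\bigvee_{i\in I}S^{n_i}$ for a finite set $I$ and integers $n_i\ge 0$. The dimensions need not be equal, $S^0$ is allowed, and so is the empty wedge, which is a point.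

\begin{quote}
\textbf{Question.} Is $A_p(G)$ homotopy equivalent to a wedge of spheres for every finite solvable group $G$ and every odd prime $p$ dividing $|G|$?
\end{quote}

F.~Fumagalli claimed that the answer is yes. A fiber theorem used in the proof of this claim has turned out to be false, and the question is regarded in \cite{Fiber} as apparently still open.

The space $A_p(G)$ is contractible if $G$ has a nontrivial normal $p$-subgroup (see (G3) below), and for solvable $G$ the converse holds by a theorem of Quillen \cite[Section~12]{Quillen}. So its homotopy type records how the $p$-subgroups of $G$ are linked together in the absence of a normal one. The first cases all give spheres. If no elementary abelian $p$-subgroup has rank $2$, then $A_p(G)$ is a finite set of points, a wedge of copies of $S^0$; for the alternating group $\mathrm{Alt}_4$ and $p=3$ there are four points. For $G=\mathrm{Alt}_4\times\mathrm{Alt}_4$ and $p=3$ the elements of rank $2$ are the sixteen Sylow subgroups $C\times D$. Each contains $C$, $D$ and two diagonal subgroups $\langle(x,y)\rangle$, and such a diagonal subgroup lies only in $\langle x\rangle\times\langle y\rangle$.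 Removing these leaves of the graph $A_3(G)$ yields a subdivision of the complete bipartite graph on $4+4$ vertices, a wedge of $16-8+1=9$ circles. In general, if an elementary abelian $p$-group $B$ of rank $k\ge 1$ acts on a solvable group $N$ of order prime to $p$, then $A_p(N\rtimes B)$ is a wedge of $(k-1)$-spheres (Section~\ref{sec:fibers}).

For an arbitrary solvable group $G$ one can pass to the quotient $H$ of $G$ by its largest normal subgroup of order prime to $p$. The poset $A_p(H)$ is contractible, the fibers of $A_p(G)\to A_p(H)$ are of the spherical type just described, and $A_p(G)$ turns out to be a wedge of suspensions of the upper intervals $A_p(H)_{>b}$ (Theorem~\ref{thm:criterion}). If the Sylow $p$-subgroups are elementary abelian, such an interval is isomorphic to $A_p(C_H(b)/b)$, the poset of a smaller solvable group, and induction on $|G|$ gives a wedge of spheres. All this suggests the answer yes. But upper intervals in $A_p(P)$ for a nonabelian $p$-group $P$ are under no such constraint, and the answer is no.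

\begin{theorem}\label{thm:torsion}
Let $p$ be a prime and $q\ne p$ a prime. There are an integer $r\ge1$, a $p$-group $P$ of class at most $2$ (of exponent $p$ if $p$ is odd) and an elementary abelian $q$-group $N$ on which $P$ acts, such that for the solvable group $G=N\rtimes P$ the group $H_{r+1}(A_p(G);\mathbb Z)$ has an element of order $2$.
\end{theorem}

A wedge of spheres has free integral homology. So the Question has a negative answer for every odd prime $p$, and the same failure occurs for $p=2$. The torsion comes from the projective plane, which can be replaced by any finite complex. Here $\Sigma$ denotes the unreduced suspension.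

\begin{theorem}\label{thm:universal}
Let $p\ne q$ be primes and $L$ a nonempty finite simplicial complex. For all sufficiently large $r$ there is a solvable group $G=N\rtimes P$, with $N$ an elementary abelian $q$-group and $P$ a $p$-group of class at most $2$ (of exponent $p$ if $p$ is odd), such that $A_p(G)\simeq\Sigma^rL\vee Y$ for some finite complex $Y$. In particular, every finitely generated abelian group is a direct summand of the integral homology of $A_p(G)$ for some such $G$.
\end{theorem}

The following notation is used throughout. Let $N$ be a normal subgroup of $G$ of order prime to $p$, and let $H=G/N$. For $b\in A_p(H)$ let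
\begin{equation}\label{eq:notation}
\begin{gathered}
k_b=\text{the rank of }b,\qquad M_b=\text{the preimage of $b$ in $G$},\\
K_b=A_p(H)_{>b},\qquad J_b=S^{k_b-1}*K_b ,
\end{gathered}
\end{equation}
where $*$ is the join. Thus $J_b=\Sigma^{k_b}K_b$ if $K_b\ne\emptyset$, and $J_b=S^{k_b-1}$ otherwise. If $N$ is solvable, then $A_p(M_b)$ is homotopy equivalent to a wedge of spheres of dimension $k_b-1$ (Proposition~\ref{prop:split}), and $m_b\ge0$ denotes their number.

\begin{theorem}\label{thm:criterion}
Let $G$ be a finite solvable group, $p$ any prime dividing $|G|$, $N=O_{p'}(G)$ and $H=G/N$. If $A_p(H)$ is a single point, then $A_p(G)$ is a finite discrete set. Otherwise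
\[
A_p(G)\simeq\bigvee_{b\in A_p(H)}\ \bigvee_{m_b}J_b ,
\]
and $A_p(G)$ is homotopy equivalent to a wedge of spheres if and only if $J_b$ is, for every $b$ with $m_b>0$.
\end{theorem}

The \emph{$p$-rank} of $G$ is the largest rank of an element of $A_p(G)$.

\begin{theorem}\label{thm:rank}
Let $G$ be a finite solvable group and $p$ any prime dividing $|G|$. If $G$ has $p$-rank at most $3$, then $A_p(G)$ is homotopy equivalent to a wedge of spheres.
\end{theorem}

The counterexample has three ingredients. Sections~\ref{sec:decomp} and~\ref{sec:fibers} split $A_p(G)$ along the map to $A_p(H)$. Section~\ref{sec:pgroups} builds, from a graph, a $p$-group $P$ with a central subgroup $W$ such that the interval $A_p(P)_{>W}$ retracts onto a prescribed complex. Section~\ref{sec:module} chooses $N$ so that $m_W\ge1$ and proves Theorems~\ref{thm:torsion} and~\ref{thm:universal}. Section~\ref{sec:example} shows the mechanism for the nonabelian group of order $p^3$ and exponent $p$, and Section~\ref{sec:criterion} proves Theorems~\ref{thm:criterion} and~\ref{thm:rank}.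

\section{Standard facts from topology and group theory}\label{sec:facts}

A \emph{complex} is a finite simplicial complex or a finite CW complex. We often write $X$ for $\Delta(X)$. Homology has integer coefficients, and reduced homology is taken with $\widetilde H_{-1}(\emptyset)=\mathbb Z$. A complex is \emph{$s$-connected}, for $s\ge0$, if it is nonempty and connected and its homotopy groups vanish in degrees $1,\dots,s$; ``$(-1)$-connected'' means nonempty, and ``$s$-connected'' is no condition for $s\le-2$.

The \emph{join} $A*K$ of nonempty complexes is the quotient of $A\times K\times[0,1]$ in which $A\times K\times\{0\}$ is collapsed to $A$ and $A\times K\times\{1\}$ to $K$; moreover $A*\emptyset=A$. For simplicial complexes, the simplices of $A*K$ are those of $A$, those of $K$, and the unions $\sigma\sqcup\tau$ of a simplex of $A$ and a simplex of $K$. The join of $K$ with a point is a cone, hence contractible. We have $S^s*S^t\cong S^{s+t+1}$, and $S^{k-1}*K\cong\Sigma^kK$ for $K\neq\emptyset$.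

\begin{itemize}
\item[(T1)] If $\varphi,\psi\colon X\to X'$ are order-preserving maps of posets and $\varphi(x)\le\psi(x)$ for all $x$, then the induced simplicial maps are homotopic. Hence $X$ is contractible if there are $x_0\in X$ and an order-preserving map $\varphi\colon X\to X$ with $x\le\varphi(x)\ge x_0$ for all $x$.
\item[(T2)] Collapsing a contractible subcomplex is a homotopy equivalence. Hence, if $X=X_1\cup X_2$ is a union of subcomplexes and $A=X_1\cap X_2$ is contractible, then $X\simeq X_1\vee X_2$: both sides collapse to $X_1/A\vee X_2/A$.
\item[(T3)] If $A$ is a subcomplex of $X_1$, then the homotopy type of the space $X_1\cup_jX_0$ obtained by attaching $X_1$ to $X_0$ along $j\colon A\to X_0$ depends only on the homotopy class of $j$ \cite[Proposition~0.18]{Hatcher}.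
\item[(T4)] The reduced homology of a wedge is the direct sum of the reduced homology of the summands, for any choice of base vertices. Each summand is a retract of the wedge. The homotopy type of a wedge of \emph{connected} complexes depends only on the homotopy types of the summands, and for $s\ge0$ a wedge of $s$-connected complexes is $s$-connected.
\item[(T5)] The homotopy type of $A*K$ depends only on those of $A$ and $K$. The join of an $s$-connected and a $t$-connected complex is $(s+t+2)$-connected (Milnor). If $\widetilde H_*(A)$ is free, then $\widetilde H_i(A*K)\cong\bigoplus_{s+t=i-1}\widetilde H_s(A)\otimes\widetilde H_t(K)$ (K\"unneth formula for joins).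
\item[(T6)] $(A_1\vee\dots\vee A_m)*K\simeq(A_1*K)\vee\dots\vee(A_m*K)$. Indeed, the left side is the union of the subcomplexes $A_i*K$, each of which meets the union of the others in the cone over $K$ with apex the wedge point, so (T2) applies; for $m=0$ the left side is that cone. In particular, the join of a sphere with a wedge of spheres is a wedge of spheres.
\item[(T7)] A map from a complex of dimension at most $s$ to an $s$-connected complex is null-homotopic. If $T$ is $(s-1)$-connected with $s\ge2$, then $\widetilde H_i(T)=0$ for $i<s$ and the Hurewicz map $\pi_s(T)\to H_s(T)$ is an isomorphism (Hurewicz). A map between simply connected complexes that induces an isomorphism on homology is a homotopy equivalence (Whitehead).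
\end{itemize}

A complex $T$ is a \emph{homotopy retract} of $X$ if there are maps $T\to X\to T$ whose composite is homotopic to the identity.

\begin{lemma}\label{lem:spheres}
Let $T$ be a complex.
\begin{itemize}
\item[(a)] If $k\ge1$ and $T$ is $(k-2)$-connected of dimension at most $k-1$, then $T$ is homotopy equivalent to a wedge of $(k-1)$-spheres.
\item[(b)] If $T$ is simply connected and a homotopy retract of a wedge of spheres $X$, then $T$ is homotopy equivalent to a wedge of spheres.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose that $T$ is simply connected and that for each $s\ge2$ the group $H_s(T)$ is free and the Hurewicz homomorphism $\pi_s(T)\to H_s(T)$ is onto. Represent a basis of each $H_s(T)$ by based maps $S^s\to T$. Together they define a map from a wedge of spheres of dimensions at least $2$ to $T$ that is an isomorphism on homology, hence a homotopy equivalence by (T7).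

(a) For $k=1$, $T$ is a nonempty finite set, and for $k=2$ it is a connected graph. For $k\ge3$, the reduced homology of $T$ is concentrated in degree $k-1$ and the Hurewicz map is onto there, by (T7). The group $H_{k-1}(T)$ is the group of $(k-1)$-cycles, so it is free.

(b) Let $T\to X\xrightarrow{\ \rho\ }T$ be as in the definition. Then $H_s(T)$ is a direct summand of $H_s(X)$, hence free, and $\rho_*$ is onto. For $s\ge2$ the group $H_s(X)$ is generated by the fundamental classes of the $s$-dimensional summands, so $H_s(T)$ is generated by images of the fundamental class under maps $S^s\to T$. As $T$ is connected, these maps are homotopic to based maps, so the Hurewicz map of $T$ is onto.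
\end{proof}

A \emph{$p'$-group} is a finite group of order prime to $p$. The largest normal $p$-subgroup and the largest normal $p'$-subgroup of $G$ are denoted by $O_p(G)$ and $O_{p'}(G)$. A group $P$ has \emph{class at most $2$} if $P/Z(P)$ is abelian. A minimal normal subgroup of a finite solvable group is elementary abelian.

\begin{itemize}
\item[(G1)] Let $N$ be a normal $p'$-subgroup of $G$. A $p$-subgroup $E$ meets $N$ trivially, so $E\cong EN/N$. If $M$ is the preimage of a $p$-subgroup $b$ of $G/N$ and $B$ is a Sylow $p$-subgroup of $M$, then $|B|=|b|$, so $M=N\rtimes B$ with $B\cong b$. Hence $G$ and $G/N$ have the same $p$-rank. If $a\in N$ normalizes $E$, then $a$ centralizes $E$, because $[a,E]\le N\cap E=1$.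
\item[(G2)] If an abelian group $B$ acts irreducibly on a finite $\mathbb F_q$-vector space $N$, then $B/C_B(N)$ is cyclic. Indeed, the algebra generated by the image of $B$ in $\operatorname{End}(N)$ is commutative and consists of $B$-endomorphisms, so it is a finite field by Schur's lemma, and its multiplicative group is cyclic.
\item[(G3)] If $Z\ne1$ is a central elementary abelian $p$-subgroup of $G$, then $A_p(G)$ is contractible by (T1), via $E\le EZ\ge Z$. If $O_p(G)\ne1$, then $S_p(G)$ is contractible via $R\le R\,O_p(G)\ge O_p(G)$, and so is $A_p(G)\simeq S_p(G)$.
\end{itemize}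

\section{A cone becomes a suspension: the group of order $p^3$}\label{sec:example}

For a $p$-group $P$ the poset $A_p(P)$ is contractible, whatever its intervals look like. This section shows in the smallest case how an interval becomes visible in $A_p(N\rtimes P)$.

Let $p$ be odd, $V=\mathbb F_p^2$, $W=\mathbb F_p$, and let $P=V\times W$ with product $(x,w)(y,w')=(x+y,\,w+w'+x_1y_2)$. This is a nonabelian group of order $p^3$ and exponent $p$ with center $W$ (see Section~\ref{sec:pgroups}). A subgroup $b$ of order $p^2$ is elementary abelian and contains $W$, since otherwise $P=bW$ would be abelian. So the elements of rank $2$ of $A_p(P)$ are the preimages $b_0,\dots,b_p$ of the $p+1$ lines of $V$, and $b_i\cap b_j=W$ for $i\ne j$. A subgroup $c\neq W$ of order $p$ lies only in $cW$. Thus $A_p(P)$ is a tree: the interval $K_W=\{b_0,\dots,b_p\}$ consists of $p+1$ points, the vertex $W$ is the apex of a cone over it, and each $b_i$ carries $p$ further leaves.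

Let $P$ act on an elementary abelian $q$-group $N$, $q\neq p$, so that $W$ acts nontrivially; the regular module $\mathbb F_q[P]$ will do. Put $G=N\rtimes P$, $F_i=A_p(Nb_i)$ and $F_W=A_p(NW)$. By (G1) the poset $A_p(G)$ has only elements of rank $1$ and $2$, so it is a graph. Every vertex and every edge lies in some $F_i$, and $F_i\cap F_j=A_p(Nb_i\cap Nb_j)=F_W$ for $i\ne j$. By Sylow's theorem $F_W$ is the discrete set of the conjugates $W^a$, $a\in N$. It has $m+1\geq 2$ elements, because an element of $N$ that does not centralize $W$ does not normalize it, by (G1).

Each $F_i$ is connected. Write $b=b_i$. By Maschke's theorem $N$ is a direct sum of irreducible $b$-modules, and by (G2) each of them is centralized by a subgroup of order $p$ of $b$. So every $a\in N$ is a product $a_1\cdots a_t$ in which $a_s$ centralizes a subgroup $c_s\le b$ of order $p$. As $N$ is abelian, $b^{a_1\cdots a_{s-1}}$ and $b^{a_1\cdots a_s}$ both contain $c_s^{a_1\cdots a_{s-1}}$. Hence $b$ is joined to $b^a$ by a path in $F_i$, and every vertex of $F_i$ is contained in one of the Sylow subgroups $b^a$.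

So $A_p(G)$ is a union of $p+1$ connected graphs that share $m+1$ vertices and nothing else. If $F_i$ is a wedge of $m_i$ circles up to homotopy, then
\[
\chi(A_p(G))=\sum_{i=0}^p(1-m_i)-p(m+1)=1-\Bigl(\sum_{i=0}^p m_i+pm\Bigr),
\]
and $H_1(A_p(G))$ has rank $\sum_im_i+pm$. The first term comes from the fibers $F_i$. The term $pm$ is the rank of $H_1$ of the complete bipartite graph $F_W*K_W$, and its cycles are visible: go from $W$ to $W^a\neq W$ along a simple path in $F_i$ and return along one in $F_j$; the two paths share no edge. In $A_p(P)$ there is one apex $W$ over $K_W$, and the cone is contractible. In $A_p(G)$ there are $m+1$ apexes, and $m+1$ cones over $K_W$ form a wedge of $m$ copies of $\Sigma K_W$.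

In general the discrete set $F_W$ is replaced by a wedge of $m_W$ spheres of dimension $r-1$, where $r$ is the rank of $W$, and $\Sigma K_W$ by $\Sigma^rK_W$. It remains to prove such a splitting, to find $P$ and $W$ with torsion in $\widetilde H_*(K_W)$, and to make sure that $m_W\ge1$.

\section{A wedge decomposition along a map of posets}\label{sec:decomp}

Let $f\colon X\to Q$ be an order-preserving map of finite posets. For $b\in Q$ put
\[
F_b=f^{-1}(Q_{\le b}),\qquad F_{<b}=f^{-1}(Q_{<b}),\qquad D_b=\Delta(F_b)*\Delta(Q_{>b}).
\]
The fibers $F_b$ overlap, so they do not decompose $X$ directly. We therefore pass from $X$ to $Q$ in steps, from the top of $Q$ downward, each time replacing the set $f^{-1}(b)$ by the single point $b$. At that moment everything above $b$ has been replaced already, so the simplices that meet $f^{-1}(b)$ lie in a copy of $D_b$. The step exchanges $D_b$ for a cone, and the hypothesis below makes $D_b$ split off as a wedge summand.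

\begin{lemma}\label{lem:decomp}
Let $Q\ne\emptyset$. Assume that for every $b\in Q$ the fiber $F_b$ is nonempty and the inclusion $\Delta(F_{<b})\to\Delta(F_b)$ is null-homotopic (no condition if $F_{<b}=\emptyset$). Then:
\begin{itemize}
\item[(a)] $\widetilde H_i(X)\cong\widetilde H_i(Q)\oplus\bigoplus_{b\in Q}\widetilde H_i(D_b)$ for all $i$.
\item[(b)] If $Q$ and all $D_b$ are connected, then $X\simeq Q\vee\bigvee_{b\in Q}D_b$.
\end{itemize}
\end{lemma}

\begin{proof}
Call $U\subseteq Q$ up-closed if it contains every element above one of its elements. For such $U$ let $Z_U=f^{-1}(Q\setminus U)\sqcup U$, with the given orders on the two parts and with $x<u$ if and only if $f(x)\le u$, for $x\in f^{-1}(Q\setminus U)$ and $u\in U$. This relation is transitive because $f$ preserves order, so $Z_U$ is a poset, with $Z_\emptyset=X$ and $Z_Q=Q$.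

Let $U\neq Q$, let $b$ be maximal in $Q\setminus U$, and let $U'=U\cup\{b\}$, which is again up-closed. We claim that
\begin{equation}\label{eq:step}
\Delta(Z_U)\simeq\Delta(Z_{U'})\vee D_b ,
\end{equation}
where $b$ is identified with a suitable vertex of $D_b$.

We have $Q_{>b}\subseteq U$ by maximality of $b$, and $Q_{\le b}\cap U=\emptyset$ because $U$ is up-closed. So $F_b\cup Q_{>b}\subseteq Z_U$, and every $x\in F_b$ lies below every $u\in Q_{>b}$ since $f(x)\le b<u$. Hence the chains of $Z_U$ contained in $F_b\cup Q_{>b}$ form the complex $D_b$. Put
\[
Z^\circ=Z_U\setminus f^{-1}(b)=Z_{U'}\setminus\{b\},\qquad A=\Delta(F_{<b})*\Delta(Q_{>b}).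
\]
Then $A$ is the subcomplex of $\Delta(Z^\circ)$ of all chains contained in $F_{<b}\cup Q_{>b}$.

Let $x\in f^{-1}(b)$ and let $y\in Z_U$ be comparable to $x$. If $y\in f^{-1}(Q\setminus U)$ and $y\le x$, then $f(y)\le b$, so $y\in F_b$. If $y\in f^{-1}(Q\setminus U)$ and $y\ge x$, then $b\le f(y)\notin U$, so $f(y)=b$ by maximality and again $y\in F_b$. If $y\in U$, then $x<y$, that is, $b\le y$, and $y\ne b$. So every chain of $Z_U$ that meets $f^{-1}(b)$ lies in $F_b\cup Q_{>b}$, and
\[
\Delta(Z_U)=\Delta(Z^\circ)\cup D_b,\qquad \Delta(Z^\circ)\cap D_b=A .
\]
In $Z_{U'}$, an element $y\in f^{-1}(Q\setminus U')$ is comparable to $b$ if and only if $f(y)<b$, and an element $u\in U$ is comparable to $b$ if and only if $u>b$. Hence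
\[
\Delta(Z_{U'})=\Delta(Z^\circ)\cup(\{b\}*A),\qquad \Delta(Z^\circ)\cap(\{b\}*A)=A .
\]

If $A=\emptyset$, then $\Delta(Z_U)=\Delta(Z^\circ)\sqcup D_b$ and $\Delta(Z_{U'})=\Delta(Z^\circ)\sqcup\{b\}$, and \eqref{eq:step} holds for any vertex of $D_b\neq\emptyset$.

Let $A\ne\emptyset$. The inclusion $j\colon A\to D_b$ is homotopic to the constant map at a vertex $x_0\in F_b$. Indeed, if $F_{<b}\ne\emptyset$, take a homotopy from the inclusion $\Delta(F_{<b})\to\Delta(F_b)$ to the constant map at a vertex $x_0$, and join it with the identity of $\Delta(Q_{>b})$; this deforms $j$ into the cone $\{x_0\}*\Delta(Q_{>b})$, which contracts to $x_0$. If $F_{<b}=\emptyset$, then $j$ already maps into such a cone, for any $x_0\in F_b$. Now $\Delta(Z_U)$ is obtained by attaching $\Delta(Z^\circ)$ to $D_b$ along $j$. By (T3) we may replace $j$ by the constant map, which gives $\Delta(Z_U)\simeq\Delta(Z^\circ)/A\vee D_b$. Collapsing the cone $\{b\}*A$ in $\Delta(Z_{U'})\vee D_b$ gives the same space, and \eqref{eq:step} follows from (T2).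

Pass from $U=\emptyset$ to $U=Q$ by adding one element at a time; every $b\in Q$ is added once. Part (a) follows from \eqref{eq:step} and (T4). For (b), argue backward from $Z_Q=Q$: if $Z_{U'}$ is connected and homotopy equivalent to $Q\vee\bigvee_{c\in Q\setminus U'}D_c$, then by \eqref{eq:step} and (T4) the same holds for $Z_U$ with $U$ in place of $U'$.
\end{proof}

\begin{remark}
The null-homotopy hypothesis cannot be dropped. Let $Q=\{b_0,b_1,b_2\}$ with $b_0<b_1$ and $b_0<b_2$, and let $X$ consist of two incomparable points mapped to $b_0$. Then $D_{b_0}=S^0*S^0$ is a circle, while $\widetilde H_1(X)=0$. Connectedness in (b) serves only to make the wedge independent of the base points.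
\end{remark}

\section{The splitting of $A_p(G)$ over a quotient}\label{sec:fibers}

We apply Lemma~\ref{lem:decomp} to the map induced by $G\to G/N$. Since $N$ is a $p'$-group, this map preserves rank, and the null-homotopy hypothesis becomes a matter of dimension against connectivity.

\begin{lemma}\label{lem:quotient}
Let $N$ be a normal $p'$-subgroup of $G$, $p\mid|G|$, $H=G/N$. If $A_p(M_b)$ is $(k_b-2)$-connected for every $b\in A_p(H)$, then $f\colon A_p(G)\to A_p(H)$, $E\mapsto EN/N$, satisfies the hypotheses of Lemma~\ref{lem:decomp}, with $D_b=A_p(M_b)*K_b$.
\end{lemma}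

\begin{proof}
By (G1), $f$ is well defined and preserves rank, and $A_p(H)\ne\emptyset$. We have $EN/N\le b$ if and only if $E\le M_b$, so $F_b=A_p(M_b)$, which is nonempty as $k_b\ge1$. The elements of $F_{<b}$ have rank at most $k_b-1$, so a chain in $F_{<b}$ has at most $k_b-1$ elements and $\dim\Delta(F_{<b})\le k_b-2$. By (T7) the inclusion into $\Delta(F_b)$ is null-homotopic.
\end{proof}

By (G1) the groups $M_b$ have the form $N\rtimes B$ with $B$ elementary abelian. Their connectivity is proved by induction on $|N|$, and the inductive step is itself an application of Lemma~\ref{lem:quotient}.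

\begin{lemma}\label{lem:conn}
Let $B$ be an elementary abelian $p$-group of rank $r\ge0$ acting on a finite solvable $p'$-group $N$. Then $A_p(N\rtimes B)$ is $(r-2)$-connected.
\end{lemma}

\begin{proof}
We use induction on $|N|$, for all $B$ simultaneously, and write $NB=N\rtimes B$. For $r=0$ there is nothing to prove, and for $r=1$ the claim is that $A_p(NB)\ne\emptyset$. Let $r\ge2$. If $N=1$, then $A_p(B)$ is contractible by (G3). Let $N\neq1$ and let $N_1$ be minimal among the nontrivial $B$-invariant normal subgroups of $N$.

\emph{Case $N_1=N$.} Then $N$ is a minimal normal subgroup of the solvable group $NB$. So it is an elementary abelian $q$-group for a prime $q\ne p$, and an irreducible $B$-module. By (G2), $B/C_B(N)$ is cyclic, so $C_B(N)$ has rank at least $r-1\ge1$. This subgroup centralizes both $N$ and $B$, and $A_p(NB)$ is contractible by (G3).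

\emph{Case $N_1<N$.} Put $\overline N=N/N_1$ and $H=NB/N_1=\overline N\rtimes B$, and use the notation \eqref{eq:notation} for the normal subgroup $N_1$ of $NB$. Let $b\in A_p(H)$ have rank $k$. By (G1), $M_b=N_1\rtimes B_1$ with $B_1\cong b$, so $A_p(M_b)$ is $(k-2)$-connected by induction. Thus Lemma~\ref{lem:quotient} applies.

We determine $K_b$. Since $B$ is a Sylow $p$-subgroup of $H$ and conjugation does not change the isomorphism type of $K_b$, we may assume $b\le B$. Let $C=C_H(b)$. As $B$ centralizes $b$, an element $ax$ with $a\in\overline N$, $x\in B$ lies in $C$ if and only if $a$ does, so $C=C_{\overline N}(b)B$. Every $E\in K_b$ is abelian and contains $b$, so $E\le C$. Conversely, every $p$-subgroup of $C$ is conjugate into $B$, hence elementary abelian. Therefore $E\mapsto E/b$ is an isomorphism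
\[
K_b\cong A_p(C/b),\qquad C/b\cong C_{\overline N}(b)\rtimes(B/b).
\]
Since $|C_{\overline N}(b)|<|N|$ and $B/b$ has rank $r-k$, induction shows that $K_b$ is $(r-k-2)$-connected. By (T5), $D_b=A_p(M_b)*K_b$ is $s$-connected for $s=(k-2)+(r-k-2)+2=r-2$. Also $A_p(H)$ is $(r-2)$-connected by induction. As $r\ge2$, all these complexes are connected, so Lemma~\ref{lem:decomp}(b) exhibits $A_p(NB)$ as a wedge of $(r-2)$-connected complexes, and (T4) concludes the proof.
\end{proof}

Solvability of $N$ is used in the first case, to make $N$ a module. That $B$ is elementary abelian is used in the identification $K_b\cong A_p(C/b)$. For the group $P$ of Section~\ref{sec:example} this identification fails: $A_p(P/W)=A_p(V)$ is contractible, whereas $K_W$ consists of $p+1$ points.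

\begin{proposition}\label{prop:split}
Let $N$ be a solvable normal $p'$-subgroup of $G$, $p\mid|G|$, $H=G/N$.
\begin{itemize}
\item[(a)] For $b\in A_p(H)$, the poset $A_p(M_b)$ is homotopy equivalent to a wedge of $m_b\ge0$ spheres of dimension $k_b-1$, and $m_b$ is the rank of $\widetilde H_{k_b-1}(A_p(M_b))$.
\item[(b)] For all $i$,
\[
\widetilde H_i(A_p(G))\cong\widetilde H_i(A_p(H))\oplus\bigoplus_{b\in A_p(H)}\widetilde H_{i-k_b}(K_b)^{m_b}.
\]
\item[(c)] If $A_p(H)$ is contractible and has more than one element, then all $J_b$ are connected and $A_p(G)\simeq\bigvee_{b\in A_p(H)}\bigvee_{m_b}J_b$.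
\end{itemize}
\end{proposition}

\begin{proof}
(a) By (G1), $M_b=N\rtimes B$ with $B\cong b$, and $M_b$ has $p$-rank $k_b$. So $A_p(M_b)$ has dimension $k_b-1$, and it is $(k_b-2)$-connected by Lemma~\ref{lem:conn}. Apply Lemma~\ref{lem:spheres}(a).

(b) By Lemmas~\ref{lem:conn} and~\ref{lem:quotient}, Lemma~\ref{lem:decomp} applies with $D_b=A_p(M_b)*K_b$. The reduced homology of $A_p(M_b)$ is $\mathbb Z^{m_b}$ in degree $k_b-1$ and zero otherwise, so (T5) gives $\widetilde H_i(D_b)\cong\widetilde H_{i-k_b}(K_b)^{m_b}$.

(c) If $k_b\ge2$, then $A_p(M_b)$ and $S^{k_b-1}$ are connected, and so are their joins $D_b$ and $J_b$ with $K_b$. If $k_b=1$, then $b$ is comparable to some other element, because $A_p(H)$ is connected with more than one element, and that element lies above $b$. So $K_b\ne\emptyset$, and $D_b$ and $J_b$ are joins of two nonempty complexes, hence connected. Lemma~\ref{lem:decomp}(b) gives $A_p(G)\simeq\bigvee_bD_b$, and $D_b\simeq(\bigvee_{m_b}S^{k_b-1})*K_b\simeq\bigvee_{m_b}J_b$ by (a), (T5) and (T6).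
\end{proof}

In the example of Section~\ref{sec:example}, part (b) in degree $1$ receives $\mathbb Z^{pm}$ from $b=W$, receives $\mathbb Z^{m_i}$ from $b=b_i$, where $K_b=\emptyset$, and nothing from the other $b$ of rank $1$, where $K_b$ is a point.

\section{$p$-groups from graphs}\label{sec:pgroups}

Let $W$ be a central elementary abelian subgroup of a $p$-group $P$ with $V=P/W$ elementary abelian. The interval $A_p(P)_{>W}$ is a poset of subspaces of $V$ on which the commutator vanishes. We prescribe which pairs of basis vectors of $V$ commute by means of a graph, so that a coordinate subspace belongs to the interval exactly when its index set is a clique.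

Let $\Gamma$ be a graph with vertex set $\{1,\dots,n\}$. A \emph{clique} is a set of pairwise adjacent vertices, and the \emph{clique complex} $\operatorname{Cl}(\Gamma)$ has the nonempty cliques as simplices. The barycentric subdivision $\operatorname{sd}L$ of a simplicial complex $L$ is the order complex of the poset of simplices of $L$, and it is homeomorphic to $L$. A set of pairwise comparable elements of a poset is a chain, so $\operatorname{sd}L$ is the clique complex of its $1$-skeleton. Thus every finite simplicial complex is homeomorphic to a clique complex.

Assume that $\Gamma$ is not complete, and put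
\[
\mathcal S=\{\,i+j : i<j,\ i\text{ and }j\text{ not adjacent}\,\}\ne\emptyset .
\]
Then $\mathcal S\subseteq\{3,\dots,2n-1\}$. Fix $r\ge|\mathcal S|$. Let $V$ be an $\mathbb F_p$-vector space with basis $v_1,\dots,v_n$, and let $W$ be an $\mathbb F_p$-vector space of dimension $r$ with a basis containing distinct elements $w_s$, $s\in\mathcal S$. Let $\beta\colon V\times V\to W$ be the bilinear map with
\[
\beta(v_i,v_j)=\begin{cases}w_{i+j}&\text{if $i<j$ and $i,j$ are not adjacent,}\\ 0&\text{otherwise,}\end{cases}
\]
and let $P=V\times W$ with the product
\[
(v,w)(v',w')=(v+v',\ w+w'+\beta(v,v')).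
\]
The product is associative, since $\beta(v,v')+\beta(v+v',v'')=\beta(v',v'')+\beta(v,v'+v'')$ by bilinearity. The identity is $(0,0)$ and the inverse of $(v,w)$ is $(-v,-w+\beta(v,v))$. So $P$ is a group of order $p^{n+r}$. The elements $(v,w)$ and $(v',w')$ commute if and only if $\beta(v,v')=\beta(v',v)$. Induction on $t$, using $\binom t2+t=\binom{t+1}2$, gives
\[
(v,w)^t=\Bigl(tv,\ tw+\tbinom t2\beta(v,v)\Bigr).
\]
If $p$ is odd, then $p$ divides $\binom p2$ and $P$ has exponent $p$; this is the only difference between odd $p$ and $p=2$, where $(v,w)^2=(0,\beta(v,v))$. Identify $W$ with $0\times W$. It is a central elementary abelian subgroup of rank $r$, and $P/W\cong V$ is abelian, so $P$ has class at most $2$.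

The subgroups of $P$ containing $W$ are the sets $U\times W$ with $U$ a subspace of $V$. By the formulas above, $E\mapsto E/W$ is an isomorphism from $K_W=A_p(P)_{>W}$ onto the poset $\mathcal U$ of nonzero subspaces $U\le V$ such that
\begin{equation}\label{eq:isotropic}
\beta(x,y)=\beta(y,x)\ \text{ for all }x,y\in U,\quad\text{and, if $p=2$, }\ \beta(x,x)=0\ \text{ for all }x\in U .
\end{equation}

Besides the coordinate subspaces of cliques, $\mathcal U$ may contain many other subspaces, and these could fill in the cycles of $\operatorname{Cl}(\Gamma)$. To exclude this we construct a retraction, which sends a subspace to the set of pivot positions of its echelon form.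

\begin{lemma}\label{lem:retract}
Let $\mathcal F$ be the poset of nonempty cliques of $\Gamma$, so that $\Delta(\mathcal F)=\operatorname{sd}\operatorname{Cl}(\Gamma)$.
\begin{itemize}
\item[(a)] There are order-preserving maps $\iota\colon\mathcal F\to\mathcal U$ and $\lambda\colon\mathcal U\to\mathcal F$ with $\lambda\iota=\mathrm{id}$. Hence $\widetilde H_*(\operatorname{Cl}(\Gamma))$ is a direct summand of $\widetilde H_*(K_W)$.
\item[(b)] The $p$-rank of $P$ is $r+\omega$, where $\omega$ is the largest size of a clique of $\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}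
(a) Put $\iota(\sigma)=\operatorname{span}(v_i:i\in\sigma)$. Two elements $i,j$ of a clique $\sigma$ are equal or adjacent, so $\beta(v_i,v_j)=0$. Thus $\beta$ vanishes on $\iota(\sigma)$ and $\iota(\sigma)\in\mathcal U$. For $0\ne x=\sum_kx_kv_k\in V$ let $\ell(x)=\min\{k:x_k\ne0\}$, and put $\lambda(U)=\{\ell(x):0\ne x\in U\}$. Both $\iota$ and $\lambda$ preserve inclusions. We have $\lambda\iota(\sigma)=\sigma$, because $\ell(v_i)=i$ and vectors in $\iota(\sigma)$ have nonzero coordinates only in $\sigma$.

It remains to show that $\lambda(U)$ is a clique for $U\in\mathcal U$. Suppose that $i<j$ lie in $\lambda(U)$ and are not adjacent. Choose $x,y\in U$ with $\ell(x)=i$ and $\ell(y)=j$. The coefficient of $w_{i+j}$ in $\beta(x,y)-\beta(y,x)$ is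
\[
\sum_{\substack{k<l,\ k+l=i+j\\ k,l\ \text{not adjacent}}}(x_ky_l-y_kx_l).
\]
If $x_ky_l\ne0$, then $k\ge i$ and $l\ge j$, and $k+l=i+j$ forces $(k,l)=(i,j)$. If $y_kx_l\ne0$, then $l>k\ge j>i$, so $k+l>i+j$, and no such term occurs. The coefficient is therefore $x_iy_j\ne0$, which contradicts \eqref{eq:isotropic}.

(b) If $E\in A_p(P)$, then $EW\in A_p(P)$, so the $p$-rank of $P$ is $r+\max_{U\in\mathcal U}\dim U$. For $U\in\mathcal U$ choose vectors $u_i\in U$ with $\ell(u_i)=i$, $i\in\lambda(U)$. They are linearly independent, and they span $U$, because subtracting a multiple of $u_{\ell(x)}$ from $0\neq x\in U$ gives $0$ or raises $\ell(x)$. So $\dim U=|\lambda(U)|\le\omega$, with equality for $U=\iota(\sigma)$ and $\sigma$ a largest clique.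
\end{proof}

\begin{example}
Let $\Gamma$ consist of two nonadjacent vertices. Then $\mathcal S=\{3\}$, and for $r=1$ we have $\beta(x,y)=x_1y_2w_3$. For odd $p$ this is the group of Section~\ref{sec:example}: $\mathcal U$ consists of the $p+1$ lines of $V$, and $\lambda$ sends $\langle v_2\rangle$ to $\{2\}$ and the other $p$ lines to $\{1\}$. For $p=2$ the condition $x_1x_2=0$ leaves the two lines $\langle v_1\rangle$ and $\langle v_2\rangle$.
\end{example}

\begin{remark}
One could use a separate basis vector $w_{ij}$ of $W$ for each nonadjacent pair $i<j$. The relevant coefficient is then $x_iy_j-y_ix_j=x_iy_j$, since $y_i=0$. Using one vector for all pairs with the same sum only serves to keep $r$ small, as $|\mathcal S|\le2n-3$.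
\end{remark}

\section{The module $N$ and the counterexamples}\label{sec:module}

The interval $K_W$ contributes to $A_p(N\rtimes P)$ only if $m_W\ge1$. This requires every nontrivial element of $W$ to act nontrivially on $N$, for otherwise $A_p(NW)$ is contractible by (G3). We choose $N$ so that $NW$ is a direct product of $r$ groups of $p$-rank $1$, as $\mathrm{Alt}_4\times\mathrm{Alt}_4$ is for $r=2$. Two subgroups of order $p$ from each factor then span a sphere of top dimension.

Let $q\ne p$ be a prime and let $P$, $W$, $r$ be as in Section~\ref{sec:pgroups}. Let $z_1,\dots,z_r$ be a basis of $W$. The subgroup $W_i=\langle z_j:j\ne i\rangle$ is central, hence normal, in $P$. Put $P_i=P/W_i$, and let $N_i=\mathbb F_q[P_i]$ be the regular module, on which $P$ acts through $P_i$ by left multiplication. Let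
\[
N=\bigoplus_{i=1}^rN_i,\qquad G=N\rtimes P .
\]
The group $G$ is solvable, $N$ is a normal elementary abelian $q$-subgroup, and $G/N=P$. We use the notation \eqref{eq:notation} with $H=P$.

\begin{lemma}\label{lem:mW}
We have $m_W\ge1$.
\end{lemma}

\begin{proof}
Here $M_W=NW$ and $k_W=r$. Put $G_i=N_i\langle z_i\rangle$. For $j\ne i$ the element $z_j\in W_i$ centralizes $N_i$, and $N$ and $W$ are abelian, so $G_i$ and $G_j$ commute elementwise. The groups $G_i$ generate $NW$ and $\prod_i|G_i|=|NW|$. Hence $NW=G_1\times\dots\times G_r$.

Let $a_i\in N_i$ be the basis element given by the identity of $P_i$. Since $z_i\notin W_i$, the element $z_i$ maps $a_i$ to a different basis element, so $a_i$ does not centralize $\langle z_i\rangle$. By (G1) it does not normalize $\langle z_i\rangle$, and $C_i^0=\langle z_i\rangle$ and $C_i^1=a_i\langle z_i\rangle a_i^{-1}$ are distinct subgroups of order $p$ of $G_i$.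

For $\emptyset\ne I\subseteq\{1,\dots,r\}$ and $\varepsilon\in\{0,1\}^I$ let $E_{I,\varepsilon}=\prod_{i\in I}C_i^{\varepsilon_i}\in A_p(NW)$. Its projection to $G_i$ is $C_i^{\varepsilon_i}$ for $i\in I$ and trivial otherwise. So $E_{I,\varepsilon}\le E_{I',\varepsilon'}$ if and only if $I\subseteq I'$ and $\varepsilon'$ restricts to $\varepsilon$. Thus the $E_{I,\varepsilon}$ form a subposet $\Theta$ isomorphic to the poset of simplices of the join of the $r$ two-point complexes $\{C_i^0,C_i^1\}$. This join is the boundary of the $r$-dimensional cross-polytope, and $\Delta(\Theta)$ is an $(r-1)$-sphere. Since $A_p(NW)$ has dimension $r-1$, the group $\widetilde H_{r-1}(A_p(NW))$ is the group of reduced $(r-1)$-cycles, and it contains the fundamental cycle of $\Delta(\Theta)$, which is nonzero. By Proposition~\ref{prop:split}(a), $m_W\geq1$.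
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:torsion}]
Let $\Gamma$ be the $1$-skeleton of the barycentric subdivision of a triangulation of $\mathbb RP^2$. Then $\operatorname{Cl}(\Gamma)\cong\mathbb RP^2$, and $\Gamma$ is not complete, since two vertices of the triangulation are not adjacent in the subdivision. Choose $r\ge|\mathcal S|$ and form $P$, $N$, $G$ as above. Proposition~\ref{prop:split}(b) with $b=W$ and $i=r+1$ shows that $\widetilde H_1(K_W)^{m_W}$ is a direct summand of $H_{r+1}(A_p(G))$, and $m_W\ge1$ by Lemma~\ref{lem:mW}. By Lemma~\ref{lem:retract}(a), $\widetilde H_1(K_W)$ has the direct summand $H_1(\mathbb RP^2)=\mathbb Z/2$.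
\end{proof}

For the $6$-vertex triangulation of $\mathbb RP^2$, with $15$ edges and $10$ triangles, we get $n=6+15+10=31$ and $\mathcal S\subseteq\{3,\dots,61\}$. So $r=59$ is allowed, and then $|P|=p^{90}$.

To pass from homology to homotopy we need one more step: a retract of $K_W$ need not be a wedge summand of $K_W$, but it becomes one after suspension.

\begin{lemma}\label{lem:pinch}
Let $A$ be a nonempty subcomplex of a complex $K$, with a retraction $\rho\colon K\to A$. Then $\Sigma^rK\simeq\Sigma^rA\vee\Sigma^r(K/A)$ for $r\ge2$.
\end{lemma}

\begin{proof}
Let $\pi\colon K\to K/A$ be the quotient map. Write $\Sigma^rK=\Sigma(\Sigma^{r-1}K)$ and collapse the equator $\Sigma^{r-1}K$ to a point. This is the pinch map in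
\[
\varphi\colon\ \Sigma^rK\longrightarrow\Sigma^rK\vee\Sigma^rK\xrightarrow{\ \Sigma^r\rho\,\vee\,\Sigma^r\pi\ }\Sigma^rA\vee\Sigma^r(K/A).
\]
The pinch map followed by the projection to either summand stretches one half of the suspension over the whole and is homotopic to the identity. So, up to the shift of degrees by $r$, the map $\varphi_*$ is $(\rho_*,\pi_*)\colon\widetilde H_i(K)\to\widetilde H_i(A)\oplus\widetilde H_i(K/A)$. Since $\rho_*$ is a left inverse of $\widetilde H_i(A)\to\widetilde H_i(K)$, the long exact sequence of $(K,A)$ breaks into short exact sequences $0\to\widetilde H_i(A)\to\widetilde H_i(K)\to\widetilde H_i(K/A)\to0$ split by $\rho_*$, and $(\rho_*,\pi_*)$ is an isomorphism. By (T5), $S^{r-1}*X$ is $(r-1)$-connected for every nonempty complex $X$. As $r\ge2$, source and target of $\varphi$ are simply connected, and Whitehead's theorem (T7) applies.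
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
The homotopy type of $\Sigma^rL$ depends only on that of $L$. Replace $L$ by its barycentric subdivision. If the $1$-skeleton is then a complete graph, $L$ is a simplex, hence contractible, and we replace it by a path with three vertices. In both cases $L=\operatorname{Cl}(\Gamma)$ with $\Gamma$ not complete. Let $r\ge\max(2,|\mathcal S|)$ and form $P$, $N$, $G$ as above.

The poset $A_p(P)$ is contractible by (G3), and it contains $W$ and $\langle z_1\rangle\ne W$. By Proposition~\ref{prop:split}(c) and Lemma~\ref{lem:mW}, $A_p(G)\simeq J_W\vee Y_1$ for a finite complex $Y_1$. By Lemma~\ref{lem:retract}(a), $\iota(\sigma)\le\iota(\tau)$ implies $\sigma\subseteq\tau$ (apply $\lambda$), so $\iota$ identifies $\Delta(\mathcal F)=\operatorname{sd}L$ with a subcomplex $A$ of $K=K_W$, and $\iota\lambda$ induces a retraction $K\to A$. In particular $K\ne\emptyset$ and $J_W=\Sigma^rK$. Lemma~\ref{lem:pinch} gives $J_W\simeq\Sigma^rL\vee\Sigma^r(K/A)$, and we take $Y=\Sigma^r(K/A)\vee Y_1$.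

For the last statement, write the given group as a sum of cyclic groups and let $L$ be a triangulated Moore space with this group as $H_1$: a wedge of one circle for each summand $\mathbb Z$, and of one circle with a disk attached by a map of degree $d$ for each summand $\mathbb Z/d$. Then $H_1(L)\cong H_{r+1}(\Sigma^rL)$ is a direct summand of $H_{r+1}(A_p(G))$.
\end{proof}

\section{The criterion and groups of small rank}\label{sec:criterion}

The remaining difficulty in Theorem~\ref{thm:criterion} is to pass from a wedge of spheres to its wedge summands $J_b$. Lemma~\ref{lem:spheres}(b) does this for simply connected summands. The only $J_b$ that can fail to be simply connected, apart from the sphere $S^1$, are the single suspensions of disconnected complexes, and these split further. Let $K$ be a nonempty complex with components $C_1,\dots,C_c$. Then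
\begin{equation}\label{eq:components}
\Sigma K\simeq\bigvee_{c-1}S^1\ \vee\ \bigvee_{j=1}^c\Sigma C_j .
\end{equation}
To see this, choose a vertex $y_j\in C_j$. The graph $S^0*\{y_1,\dots,y_c\}$ consists of $c$ arcs between the two poles, so it is a wedge of $c-1$ circles up to homotopy. Add $\Sigma C_1,\dots,\Sigma C_c$ to this graph one at a time. Each $\Sigma C_j$ meets what is already there in the arc $S^0*\{y_j\}$, so (T2) applies.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The group $H$ is solvable and nontrivial, as $p$ divides $|H|$, and $O_{p'}(H)=1$, as the preimage of $O_{p'}(H)$ is a normal $p'$-subgroup of $G$. So a minimal normal subgroup of $H$ is a $p$-group, $O_p(H)\ne1$, and $A_p(H)$ is contractible by (G3). If $A_p(H)=\{b\}$, then $k_b=1$, the group $G$ has $p$-rank $1$ by (G1), and $A_p(G)$ is a finite discrete set. Otherwise Proposition~\ref{prop:split}(c) gives the stated decomposition into connected summands. If every $J_b$ with $m_b>0$ is a wedge of spheres up to homotopy, then so is $A_p(G)$, by (T4).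

Conversely, let $A_p(G)$ be homotopy equivalent to a wedge of spheres $X$, and let $m_b>0$. By (T4), $J_b$ is a homotopy retract of $X$. If $K_b=\emptyset$, then $J_b$ is a sphere. Let $K_b\ne\emptyset$. If $k_b\ge2$, then $J_b$ is $(k_b-1)$-connected by (T5), hence simply connected, and Lemma~\ref{lem:spheres}(b) applies. If $k_b=1$, apply \eqref{eq:components} to $J_b=\Sigma K_b$. Each $\Sigma C_j$ is simply connected by (T5), and it is a homotopy retract of $J_b$, hence of $X$. By Lemma~\ref{lem:spheres}(b) each $\Sigma C_j$ is a wedge of spheres up to homotopy, and so is $J_b$.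
\end{proof}

\begin{remark}\label{rem:faithful}
The condition $m_b>0$ holds if and only if a Sylow $p$-subgroup $B$ of $M_b=NB$ acts faithfully on $N$. If $C_B(N)\ne1$, this subgroup is central in $NB$, so $A_p(NB)$ is contractible by (G3) and $m_b=0$. If $C_B(N)=1$, note that $O_p(NB)$ lies in $B$ and is normalized by $N$, hence centralized by $N$ by (G1); so $O_p(NB)=1$. By Quillen's theorem \cite[Section~12]{Quillen}, $A_p$ of a solvable group without nontrivial normal $p$-subgroups is not contractible, so $m_b>0$. Lemma~\ref{lem:mW} is a case of this equivalence with a direct proof.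
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Let $N$ and $H$ be as in Theorem~\ref{thm:criterion}. A nonempty finite discrete set is a wedge of copies of $S^0$, so it suffices to show that every $J_b$ is a wedge of spheres up to homotopy, and we may assume $K_b\ne\emptyset$. By (G1), $H$ has $p$-rank at most $3$. The elements of $K_b$ have ranks between $k_b+1$ and $3$, so $k_b\le2$ and $\dim K_b\le2-k_b$.

If $k_b=1$, then $K_b$ is a graph. Each component $C_j$ is a wedge of circles up to homotopy, so $\Sigma C_j$ is a wedge of $2$-spheres by (T6), and $J_b=\Sigma K_b$ is a wedge of $1$-spheres and $2$-spheres by \eqref{eq:components}. If $k_b=2$, then $K_b$ is a wedge of copies of $S^0$, and $J_b=S^1*K_b$ is a wedge of $2$-spheres by (T6).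
\end{proof}

\begin{remark}
If the solvable group $G$ has a normal $p$-complement, that is, if $H=G/O_{p'}(G)$ is a $p$-group, the conclusion of Theorem~\ref{thm:rank} holds for $p$-rank at most $4$. Now $\dim K_b\le3-k_b$, and we may assume $K_b\neq\emptyset$. For $k_b=3$ the poset $K_b$ is discrete and (T6) applies. For $k_b=2$ it is a graph, so $\Sigma K_b$ is a wedge of spheres as in the proof above, and so is $J_b=\Sigma(\Sigma K_b)$ by (T6). For $k_b=1$ let $C=C_H(b)$, and let $\mathcal E$ be the poset of elementary abelian subgroups of $C$ of rank at least $2$. Then $K_b\subseteq\mathcal E$. As $b$ is central in $C$, the map $E\mapsto Eb$ sends $\mathcal E$ to $K_b$, fixes $K_b$ and satisfies $E\le Eb$, so $K_b\simeq\mathcal E$ by (T1). By a theorem of Bouc and Th\'evenaz \cite{BT}, the poset $\mathcal E$ of the $p$-group $C$ is homotopy equivalent to a wedge of spheres, and so is $J_b=\Sigma K_b$ by (T6).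
\end{remark}

We do not determine the smallest $p$-rank in which a counterexample exists. The groups constructed in the proof of Theorem~\ref{thm:torsion} have $p$-rank $r+3$ by (G1) and Lemma~\ref{lem:retract}(b), since the largest cliques of $\Gamma$ are the triangles of $\operatorname{Cl}(\Gamma)\cong\mathbb RP^2$. For $r=59$ this is $62$.

\begin{thebibliography}{9}

\bibitem{BT}
Bouc and Th\'evenaz, \emph{The poset of elementary abelian subgroups of rank at least 2}, Monogr. Enseign. Math. \textbf{40} (2008).

\bibitem{Fiber}
\emph{Counterexamples to a fiber theorem},
\texttt{https://infoscience.epfl.ch/\allowbreak record/\allowbreak 142228/\allowbreak files/\allowbreak Bornand-fiber-theorem.pdf}.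

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Quillen}
Quillen, Adv. Math. \textbf{28} (1978).

\end{thebibliography}
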